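\title{Group algebras whose maximal quotient ring is directly finite and not Artinian}

\begin{abstract}
Let $K$ be a field and $G$ a group such that the group algebra $KG$ is prime and right nonsingular. Its maximal right quotient ring $Q(KG)$ is then prime, von Neumann regular and right self-injective. We ask whether it can be an $SP(\infty)$ ring, that is, directly finite and not Artinian. We show that it can, over every field: one may take $G=\mathbb Z^{(\Gamma)}\wr L$ with $L$ any infinite locally finite group and $\Gamma$ any uncountable set. We also show that no countable group has this property, so that the least cardinality of an example is $\aleph_1$. The proof rests on a rank function on a skew group ring and on a count of transcendence degrees.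
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $K$ be a field, $G$ a group and $KG$ the group algebra. We call $KG$ \emph{prime nonsingular} if it is a prime ring and is right nonsingular. In that case its maximal right quotient ring $Q(KG)$ is a prime, von Neumann regular, right self-injective ring; these notions are recalled in Section~\ref{sec:prelim}. A ring is \emph{directly finite} if $uv=1$ implies $vu=1$, and \emph{directly infinite} otherwise. By work of Goodearl and Handelman, a prime, regular, right self-injective ring is precisely one of the following: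
\begin{enumerate}
\item[(a)] a full linear ring (either simple Artinian, or infinite dimensional full linear);
\item[(b)] a non-simple ring with zero socle;
\item[(c)] a directly finite, non-Artinian ring (necessarily simple), called an \emph{$SP(\infty)$ ring};
\item[(d)] a simple, directly infinite ring which is not a division ring.
\end{enumerate}
The subject of this paper is the following question, posed as Question~5 in \cite{MQR}.

\medskip
\noindent\emph{Suppose that $KG$ is prime nonsingular. Is $Q(KG)$ ever an $SP(\infty)$ ring?}
\medskip

Direct finiteness measures whether a ring can be folded into a proper part of itself. If $uv=1\neq vu$ in $Q$, then $q\mapsto vq$ is an isomorphism of $Q_Q$ onto $vQ$, and $Q=vQ\oplus(1-vu)Q$, so $Q_Q$ is isomorphic to a proper direct summand of itself. In a matrix ring over a field this is excluded by counting ranks. Case (c) asks for a ring that resists folding, as a matrix ring does, but has no finite length.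

The first examples of prime nonsingular group algebras fall into case (a): for $G=\mathbb Z$ we have $KG=K[t,t^{-1}]$ and $Q(KG)=K(t)$. To leave the Artinian case one wants matrix rings of unbounded size inside $Q(KG)$, and finite subgroups of unbounded order are a natural source of them. These subgroups cannot be normal: if $M\neq1$ is a finite normal subgroup of $G$, then $\widehat M=\sum_{m\in M}m$ is central and $\widehat M(1-m)=0$ for $m\in M$, so $KG$ is not prime. The following groups meet both demands. Let $L$ be an infinite locally finite group (every finite subset generates a finite subgroup), and let $X$ be a nonempty free $L$-set (no element $l\neq1$ fixes a point). Let $N$ be the free abelian group with basis $X$, written multiplicatively, and let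
\[
G=N\rtimes L
\]
be formed from the permutation action of $L$ on $X$. If $X$ consists of $|\Gamma|$ copies of the regular $L$-set, then $G=\mathbb Z^{(\Gamma)}\wr L$, where $\mathbb Z^{(\Gamma)}$ is the free abelian group with basis $\Gamma$.

Inverting the nonzero elements of $KN$ turns $KG$ into a ring $R$ that is a directed union of matrix rings over fields, and $Q(KG)=Q(R)$. The ring $R$ is directly finite, because an equation $uv=1$ takes place in a single matrix ring. One would guess that $Q(R)$ inherits this property. The guess is right exactly when $G$ is uncountable.

\begin{theorem}\label{thm:main}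
Let $K$ be any field, $L$ an infinite locally finite group, $X$ a nonempty free $L$-set, and $G=N\rtimes L$ as above. Then $KG$ is prime nonsingular. If $G$ is uncountable (equivalently, if $X$ is uncountable), then $Q(KG)$ is an $SP(\infty)$ ring. If $G$ is countable, then $Q(KG)$ is in case \textup{(d)}.
\end{theorem}

So the answer to the question is yes, over every field: take $G=\mathbb Z^{(\Gamma)}\wr L$ with $\Gamma$ uncountable. The failure for countable $G$ is not special to these groups.

\begin{theorem}\label{thm:countable}
Let $K$ be any field and $H$ a countable group with $KH$ prime nonsingular. Then $Q(KH)$ is simple Artinian or directly infinite; so it is never an $SP(\infty)$ ring.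
\end{theorem}

\begin{corollary}\label{cor:aleph}
Over each field $K$, the least cardinality of a group $G$ such that $KG$ is prime nonsingular and $Q(KG)$ is an $SP(\infty)$ ring is exactly $\aleph_1$.
\end{corollary}

Both theorems turn on the size of essential right ideals. An element $q\in Q(R)$ is seen from $R$ only through the essential right ideal $\{r\in R: qr\in R\}$, which plays the part of its set of denominators. The ring $R$ carries a normalized rank $\rho$ with values in $[0,1]$ (Section~\ref{sec:rank}). If $X$ is uncountable, every essential right ideal of $R$ contains elements of rank arbitrarily close to $1$ (Section~\ref{sec:essential}); then the rank count that works in a matrix ring survives in $Q(R)$ (Section~\ref{sec:finite}). If the group is countable, one can build an essential right ideal, one generator at a time, that is small enough to be folded into a corner (Section~\ref{sec:countable}).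

\section{Quotient rings, regular rings and Galois descent}\label{sec:prelim}

Rings have an identity, which subrings share; modules are right modules; countable means finite or countably infinite. We write $M\lesssim M'$ if the module $M$ is isomorphic to a submodule of $M'$. Submodules $M_i$ of a module are \emph{independent} if their sum is direct.

\subsection*{Ring-theoretic definitions}
A ring $S$ is \emph{prime} if $aSb\neq0$ for all nonzero $a,b\in S$; equivalently, a product of two nonzero ideals is nonzero. A right ideal $J$ of $S$ is \emph{essential} if it meets every nonzero right ideal nontrivially, that is, if every $s\neq0$ has a multiple $ss'$ with $0\neq ss'\in J$. The ring $S$ is \emph{right nonsingular} if $xJ=0$ with $J$ an essential right ideal forces $x=0$. It is \emph{right self-injective} if $S_S$ is injective; then every homomorphism from a right ideal into $S$ is left multiplication by an element of $S$.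

The ring $S$ is \emph{(von Neumann) regular} if for every $x$ there is $x'$ with $xx'x=x$. Then $xx'$ and $x'x$ are idempotents, $xS=xx'S$, and $\{s:xs=0\}=(1-x'x)S$. In a regular ring every finitely generated right ideal is principal. Hence:
\begin{enumerate}
\item[(R)] In a regular ring $S$, every finitely generated right ideal and the right annihilator of every element is generated by an idempotent. It is a direct summand of $S_S$ and of every right ideal containing it, and it is projective.
\end{enumerate}
A regular ring has zero Jacobson radical, so it is Artinian (on either side) if and only if it is semisimple; a prime semisimple ring is simple Artinian.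

\subsection*{Maximal quotient rings}
A subring $S$ of a ring $T$ is \emph{dense} in $T$ if for all $t_1,t_2\in T$ with $t_2\neq0$ there is $s\in S$ with
\[
t_1s\in S\qquad\text{and}\qquad t_2s\neq0 .
\]
Thus $s$ is a denominator for $t_1$ that does not kill $t_2$. The maximal right quotient ring $Q(S)$ is the largest such extension: every ring in which $S$ is dense embeds in $Q(S)$ over $S$. We use two facts, for which see, e.g., \cite[\S4.3]{Lambek} and \cite{Stenstrom}, together with the fact quoted in Section~\ref{sec:intro}.
\begin{enumerate}
\item[(Q1)] $S$ is dense in $Q(S)$.
\item[(Q2)] If $S$ is dense in $T$, then $Q(T)=Q(S)$.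
\item[(Q3)] If $S$ is right nonsingular, then $Q(S)$ is regular and right self-injective.
\end{enumerate}

\begin{lemma}\label{lem:dense}
Let $S$ be dense in $T$.
\begin{enumerate}
\item[(a)] For $0\neq t\in T$ there is $s\in S$ with $0\neq ts\in S$. So every nonzero right ideal of $T$ contains a nonzero element of $S$.
\item[(b)] If $J$ is an essential right ideal of $S$, then $JT$ is an essential right ideal of $T$.
\item[(c)] For $t\in T$, the right ideal $\{s\in S:ts\in S\}$ of $S$ is essential.
\item[(d)] If $S$ is prime, so is $T$. If $S$ is simple, so is $T$.
\end{enumerate}
\end{lemma}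

\begin{proof}
(a) Take $t_1=t_2=t$. (b) Given $0\neq t\in T$, choose $s$ as in (a) and then $s'\in S$ with $0\neq tss'\in J$. (c) Given $0\neq s_0\in S$, take $t_1=ts_0$ and $t_2=s_0$; we obtain $s$ with $s_0s\neq0$ and $t(s_0s)\in S$. (d) By (a), a nonzero ideal $I$ of $T$ meets $S$ in a nonzero ideal of $S$. If $S$ is prime, two such intersections have nonzero product. If $S$ is simple, then $1\in I$.
\end{proof}

\subsection*{Galois theory}
Let $D$ be a finite group acting faithfully on a field $F$ by automorphisms, with fixed field $F^D$. We use Dedekind's lemma, that the elements of $D$ are linearly independent over $F$ as maps $F\to F$, and Artin's theorem, that $[F:F^D]=|D|$.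

\begin{lemma}\label{lem:descent}
Let $D$ be a finite group of automorphisms of a field $F$, and let $F_0\subseteq F$ be a $D$-stable subfield on which $D$ acts faithfully. Then $F$ has an $F^D$-basis consisting of elements of $F_0$.
\end{lemma}

\begin{proof}
Let $m=|D|$ and let $\theta_1,\dots,\theta_m$ be a basis of $F_0$ over $F_0^D$. The $m\times m$ matrix $\Theta=(d(\theta_t))_{d,t}$ over $F_0$ is invertible: if $\sum_d\lambda_d\,d(\theta_t)=0$ for all $t$, with $\lambda_d\in F_0$, then the $F_0^D$-linear map $\sum_d\lambda_dd$ vanishes on $F_0$, and all $\lambda_d$ are $0$ by Dedekind's lemma. Now let $\sum_tc_t\theta_t=0$ with $c_t\in F^D$. Applying each $d\in D$ gives $\sum_t d(\theta_t)c_t=0$, so all $c_t$ are $0$ because $\Theta$ is invertible. Thus the $\theta_t$ are $m=[F:F^D]$ independent elements over $F^D$.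
\end{proof}

\section{The skew group ring $F*L$}\label{sec:skew}

From here to the end of Section~\ref{sec:finite}, $K$, $L$, $X$, $N$ and $G$ are as in Theorem~\ref{thm:main}; the set $X$ may be countable or not unless this is specified. The algebra $KN$ is the Laurent polynomial ring over $K$ in the variables $X$. Let $F=K(X)$ be its field of fractions. The group $L$ acts on $F$ by permuting the variables, and the action is faithful because $X$ is free and nonempty. Let
\[
R=F*L=\bigoplus_{l\in L}Fl,\qquad lf=l(f)\,l\quad(l\in L,\ f\in F),
\]
be the skew group ring. Since $l\nu l^{-1}=l(\nu)$ in $G$, the group algebra $KG=\bigoplus_lKN\,l$ is a subring of $R$. The reason to pass from $KG$ to $R$ is that $R$ can be described by linear algebra. It acts on $F$ by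
\[
\Big(\sum_lf_l\,l\Big)(v)=\sum_lf_l\,l(v)\qquad(v\in F),
\]
and this makes $F$ a left $R$-module. We write $\operatorname{im}r=\{r(v):v\in F\}$. For a finite subgroup $B\le L$ put $S_B=\bigoplus_{b\in B}Fb$. Since $L$ is locally finite, any finitely many elements of $R$ lie in one $S_B$; since $L$ is also infinite, $|B|$ can be taken arbitrarily large.

\begin{proposition}\label{prop:R}
For finite $B\le L$ the action on $F$ gives an isomorphism
\[
S_B\cong\operatorname{End}_{F^B}(F)\cong M_{|B|}(F^B).
\]
The ring $R$ is simple and regular, and it acts faithfully on $F$.
\end{proposition}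

\begin{proof}
Elements of $S_B$ act $F^B$-linearly, and $S_B\to\operatorname{End}_{F^B}(F)$ is injective by Dedekind's lemma. By Artin's theorem both sides have dimension $|B|^2$ over $F^B$, so the map is bijective. Every $r\in R$ lies in some $S_B$. Hence $r$ acts nontrivially if $r\neq0$; the equation $rr'r=r$ has a solution in the matrix ring $S_B$; and if $r\neq0$ the ideal it generates contains $S_BrS_B=S_B\ni1$.
\end{proof}

We identify $S_B$ with $\operatorname{End}_{F^B}(F)$ from now on.

\begin{proposition}\label{prop:KG}
The algebra $KG$ is prime nonsingular, and $Q(KG)=Q(R)$ is simple and not Artinian.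
\end{proposition}

\begin{proof}
\emph{Density.} Let $r_1,r_2\in R$ with $r_2\neq0$. Moving coefficients to the right, write $r_1=\sum_ll\,g_l$ with $g_l\in F$, and let $c\in KN\setminus\{0\}$ be a common denominator of the $g_l$. Then $r_1c\in KG$, and $r_2c\neq0$ because $c$ is a unit of $R$. So $KG$ is dense in $R$, and $Q(KG)=Q(R)$ by (Q2).

\emph{Nonsingularity.} Let $x\in KG$ and $xJ=0$ with $J$ an essential right ideal of $KG$. The right annihilator of $x$ in $R$ contains $JR$, so it is essential in $R$ by Lemma~\ref{lem:dense}(b). By (R) it is also a direct summand of $R_R$. An essential direct summand is everything, so $x=0$.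

\emph{Primeness.} We show that every nonzero ideal $I$ of $KG$ contains a nonzero element of $KN$. Choose $0\neq y=\sum_ly_l\,l\in I$, with $y_l\in KN$, having the fewest nonzero coefficients $y_l$. After right multiplication by an element of $L$ we may assume $y_1\neq0$. For $\nu\in N$,
\[
\nu y-y\nu=\sum_l\big(\nu-l(\nu)\big)y_l\,l\in I .
\]
The coefficient at $l=1$ vanishes, so this element has fewer nonzero coefficients than $y$ and is therefore $0$. As $KN$ is a domain, $y_l\neq0$ forces $l(\nu)=\nu$ for all $\nu\in N$, hence $l=1$. Thus $y=y_1\in KN\setminus\{0\}$ is a unit of $R$, and $I'I=0$ for an ideal $I'$ of $KG$ gives $I'y=0$ and $I'=0$.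

\emph{The quotient ring.} It is simple by Proposition~\ref{prop:R}, (Q1) and Lemma~\ref{lem:dense}(d). It contains $S_B\cong M_{|B|}(F^B)$, hence $|B|$ nonzero orthogonal idempotents, for arbitrarily large $|B|$. So it does not have finite length as a module over itself, and it is not semisimple; being regular by (Q3), it is not Artinian.
\end{proof}

\begin{remark}\label{rem:finiteL}
Only the last step uses that $L$ is infinite. For finite $L$ the ring $R=S_L$ is a matrix ring over a field; then $R_R$ is injective and essential in $Q(R)_R$, so $Q(KG)=R$ is in case (a).
\end{remark}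

\section{A rank function}\label{sec:rank}

The rings $S_B$ are matrix rings of different sizes over different fields, but their ranks agree after normalization. For $x\in S_B$ put
\[
\rho(x)=\frac{\dim_{F^B}(\operatorname{im}x)}{|B|}.
\]
If $B\le B'$ are finite, then $[F^B:F^{B'}]=|B'|/|B|$ by Artin's theorem, so numerator and denominator are both multiplied by $|B'|/|B|$ when $B$ is replaced by $B'$. Any two finite subgroups lie in a third, so $\rho$ is a well-defined function on $R$.

\begin{example}\label{ex:trace}
For finite $A\le L$ let $t_A=\sum_{a\in A}a$. It acts on $F$ as the trace map $F\to F^A$, which is $F^A$-linear and nonzero by Dedekind's lemma, hence onto. So for $0\neq f\in F$,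
\[
\operatorname{im}(ft_A)=fF^A,\qquad\rho(ft_A)=1/|A| .
\]
The characteristic of $K$ plays no role. If it divides $|A|$, then $t_A^2=|A|\,t_A=0$, but still $t_Aft_A=\big(\sum_aa(f)\big)t_A=t_A$ for $f=\xi/\sum_aa\xi$ with $\xi\in X$.
\end{example}

\begin{lemma}\label{lem:rank}
Let $x,y,z_1,\dots,z_n\in R$.
\begin{enumerate}
\item[(a)] $0\le\rho(x)\le1$, and $\rho(x)=0$ only if $x=0$.
\item[(b)] $\rho(x)+\rho(y)-1\le\rho(xy)\le\rho(y)$.
\item[(c)] If $\operatorname{im}x\cap\operatorname{im}y=0$, then $xR\cap yR=0$.
\item[(d)] If $z_1R,\dots,z_nR$ are independent and $wR=\sum_iz_iR$, then $\rho(w)=\sum_i\rho(z_i)$. In particular $\sum_i\rho(z_i)\le1$.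
\item[(e)] If $xR\cong yR$ as right $R$-modules, then $\rho(x)=\rho(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose a finite $B\le L$ such that all elements named lie in $S_B$; dimensions are over $F^B$.

(a) This holds because $\dim F=|B|$ and $R$ acts faithfully.

(b) We have $\dim\operatorname{im}(xy)=\dim\operatorname{im}y-\dim(\operatorname{im}y\cap\ker x)$, and
\[
0\le\dim(\operatorname{im}y\cap\ker x)\le\dim\ker x=|B|-\dim\operatorname{im}x .
\]

(c) If $z\in xR\cap yR$, then $\operatorname{im}z\subseteq\operatorname{im}x\cap\operatorname{im}y=0$, so $z=0$.

(d) From $w\in\sum_iz_iR$ and $z_i\in wR$ we get $\operatorname{im}w=\sum_i\operatorname{im}z_i$. We show that this sum is direct. Let $\sum_iz_i(f_i)=0$ with $f_i\in F$. Choose an $F^B$-linear map $\pi\colon F\to F^B$ with $\pi(1)=1$, and let $r_i\in S_B=\operatorname{End}_{F^B}(F)$ be the map $v\mapsto f_i\pi(v)$. Then $(z_ir_i)(v)=z_i(f_i)\pi(v)$, so $\sum_iz_ir_i=0$. By independence each $z_ir_i$ is $0$, and evaluating at $v=1$ gives $z_i(f_i)=0$. For the last claim, a generator $w$ exists by (R), and $\rho(w)\le1$.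

(e) Write $xR=eR$ with $e=e^2$, let $\varphi\colon eR\to yR$ be an isomorphism and put $p=\varphi(e)$. Then $p=pe$ and $\varphi(er)=pr=p(er)$, so $\varphi$ is left multiplication by $p$ and $yR=pxR$. By (d) with $n=1$ and by (b), $\rho(y)=\rho(px)\le\rho(x)$. The reverse inequality follows by symmetry.
\end{proof}

\section{Essential right ideals have full rank}\label{sec:essential}

In a matrix ring over a field the only essential right ideal is the whole ring. The analog for $R$ would be that an essential right ideal contains elements of rank close to $1$. This can fail badly.

\begin{example}\label{ex:small}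
Let $K$ and $X$ be countable. Then $L$ is countable, since it embeds in $X$ as an orbit, and so $R$ is countable; write $R\setminus\{0\}=\{x_1,x_2,\dots\}$. Fix $\varepsilon>0$. For each $i$ choose a finite $B\le L$ with $x_i\in S_B$ and $1/|B|\le\varepsilon2^{-i}$, and an endomorphism $r_i\in S_B$ with one-dimensional image not contained in $\ker x_i$. Then $y_i=x_ir_i\neq0$ has rank $1/|B|$. The right ideal $J=\sum_iy_iR$ meets every $x_iR$, so it is essential. Every $y\in J$ has $\operatorname{im}y\subseteq\sum_{i\le n}\operatorname{im}y_i$ for some $n$, so $\rho(y)\le\sum_i\varepsilon2^{-i}=\varepsilon$.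
\end{example}

\begin{proposition}\label{prop:key}
If $X$ is uncountable, then every essential right ideal $J$ of $R$ satisfies $\sup\{\rho(y):y\in J\}=1$.
\end{proposition}

The plan is as follows. Suppose the supremum is $c<1$, and let $x_n\in J$ have ranks tending to $c$. If some $x\neq0$ satisfies $xR\cap x_nR=0$ for all $n$, then a nonzero element of $xR\cap J$ adds a fixed positive amount to each $\rho(x_n)$ and pushes the rank above $c$. For a single $n$ such an $x$ exists by linear algebra. The difficulty is to find one $x$ that works for all $n$ at once, while the finite subgroups that support the $x_n$ grow. By Lemma~\ref{lem:rank}(c) we need a subspace $\operatorname{im}x$ in general position with respect to countably many subspaces $\operatorname{im}x_n$. Example~\ref{ex:trace} offers the subspaces $fF^A$, and a variable $f=\xi$ that occurs in none of the $x_n$ is the natural candidate for a generic $f$.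

\begin{example}\label{ex:two}
Let $A=\{1,a\}\le L$ have order $2$, let $\xi\in X$ and $\eta=a\xi\neq\xi$, and put $F_0=K(X\setminus\{\xi,\eta\})$, so that $F=F_0(\xi,\eta)$. Over $F^A$ the field $F$ is a plane, and $\xi F^A$ is a line in it. Let $y=f_1+f_2a$ with $f_1,f_2\in F_0$ have rank $\frac12$. By Lemma~\ref{lem:descent} the plane has a basis in $F_0$, and $y$ maps $F_0$ into $F_0$, so $\operatorname{im}y=wF^A$ with $w\in F_0$. If the two lines coincide, then $\xi=w\beta$ with $\beta\in F^A$. Applying $a$ gives $\eta=a(w)\beta$. So both $\xi$ and $\eta$ lie in $F_0(\beta)$, which is impossible for two algebraically independent elements. One parameter $\beta$ cannot account for two variables.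
\end{example}

In general the element $y$ is supported on a finite group $D$ larger than $A$. Then $\xi F^A$ is no longer a line over $F^D$, and a nonzero element of $\xi F^A\cap\operatorname{im}y$ need not be an $F^D$-multiple of $\xi$. What saves the argument is that $F^A$ is a field: $\xi\alpha=h$ can be rewritten as $\xi=h\alpha^{-1}$, a product of an element of $\operatorname{im}y$ and an element of $F^A$. Such products depend on too few parameters to account for the $|D|$ variables $d\xi$.

\begin{lemma}\label{lem:generic}
Let $A\le D$ be finite subgroups of $L$, let $\xi\in X$, and put $F_0=K(X\setminus D\xi)$. Let $y=\sum_{d\in D}f_d\,d$ with all $f_d\in F_0$. If $\rho(y)+1/|A|\le1$, then $\xi F^A\cap\operatorname{im}y=0$.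
\end{lemma}

\begin{proof}
Let $m=|D|$. Since $X$ is free, the orbit $D\xi$ has exactly $m$ elements, so $F=F_0(d\xi:d\in D)$ has transcendence degree $m$ over $F_0$. The set $X\setminus D\xi$ is $D$-stable, and it is nonempty because $X$ is infinite; $D$ acts freely on it, hence faithfully on $F_0$. By Lemma~\ref{lem:descent} there is an $F^D$-basis $\theta_1,\dots,\theta_m$ of $F$ with all $\theta_t\in F_0$.

Both $y$ and $t_A$ are $F^D$-linear and map $F_0$ into $F_0$. Therefore $\operatorname{im}y$ is spanned over $F^D$ by the elements $y(\theta_t)\in F_0$, and $F^A=\operatorname{im}t_A$ by the elements $t_A(\theta_t)\in F_0$. Choose from these spanning sets $F^D$-bases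
\[
w_1,\dots,w_p\in F_0\ \text{ of }\operatorname{im}y,\qquad\varepsilon_1,\dots,\varepsilon_q\in F_0\ \text{ of }F^A .
\]
Here $p=m\rho(y)$ and $q=m\rho(t_A)=m/|A|$, so $p+q\le m$ by hypothesis.

Suppose $0\neq h\in\xi F^A\cap\operatorname{im}y$, say $h=\xi\alpha$ with $0\neq\alpha\in F^A$. Put $\beta=\alpha^{-1}\in F^A$, so that $\xi=h\beta$. Write $h=\sum_ih_iw_i$ and $\beta=\sum_j\beta_j\varepsilon_j$ with $h_i,\beta_j\in F^D$. After renumbering, $\beta_1\neq0$. Replacing $(h,\beta)$ by $(\beta_1h,\beta_1^{-1}\beta)$ changes neither the product nor the form of the expansions, so we may assume $\beta_1=1$. Apply $d\in D$ to $\xi=\sum_{i,j}h_i\beta_jw_i\varepsilon_j$. Since $d$ fixes the $h_i$ and $\beta_j$ and preserves $F_0$,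
\[
d\xi=\sum_{i,j}h_i\beta_j\,d(w_i\varepsilon_j)\in F_0(h_1,\dots,h_p,\beta_2,\dots,\beta_q).
\]
So $F$ is generated over $F_0$ by $p+q-1\le m-1$ elements, although its transcendence degree over $F_0$ is $m$. This contradiction proves the lemma.
\end{proof}

The numerical hypothesis cannot be weakened: if $\rho(y)+1/|A|>1$, the two subspaces have dimensions with $p+q>m$ and must intersect. Freeness is what supplies $m$ independent conjugates of $\xi$; a variable fixed by $A$ would be useless, since then $\xi F^A=F^A$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose the supremum is $c<1$. Choose $x_n\in J$ with $\rho(x_n)\to c$, finite subgroups $B_n\le L$ with $x_n\in S_{B_n}$, and a finite subgroup $A\le L$ with $1/|A|\le1-c$; the last choice uses that $L$ is infinite. The group $L'=\langle A,B_1,B_2,\dots\rangle$ is countable. Each coefficient of each $x_n$ involves finitely many variables, so all coefficients lie in $K(X_1)$ for a countable $X_1\subseteq X$. The set $X_0=L'X_1$ is countable and $L'$-stable. As $X$ is uncountable, there is $\xi\in X\setminus X_0$. Put $x=\xi t_A$, so that $x\neq0$ and $\operatorname{im}x=\xi F^A$ by Example~\ref{ex:trace}.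

Fix $n$ and let $D=\langle A,B_n\rangle\le L'$, which is finite. Since $X_0$ is $D$-stable and $\xi\notin X_0$, we have $D\xi\cap X_0=\emptyset$, so the coefficients of $x_n$ lie in $K(X\setminus D\xi)$. Also $\rho(x_n)+1/|A|\le c+(1-c)=1$. Lemma~\ref{lem:generic} and Lemma~\ref{lem:rank}(c) give $xR\cap x_nR=0$, for every $n$.

Since $J$ is essential, there is $0\neq z\in xR\cap J$. Then $zR\cap x_nR=0$, and by (R) $zR\oplus x_nR=w_nR$ for some $w_n$, which lies in $J$. By Lemma~\ref{lem:rank}(d), $\rho(z)+\rho(x_n)=\rho(w_n)\le c$. Letting $n\to\infty$ gives $\rho(z)\le0$, contrary to Lemma~\ref{lem:rank}(a).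
\end{proof}

\section{Direct finiteness for uncountable $X$}\label{sec:finite}

The rank is defined on $R$ only, while the equation $uv=1$ lives in $Q(R)$. A directly infinite ring contains infinitely many independent copies of one nonzero right ideal. We pull these copies into $R$ by multiplying with denominators; this costs rank, and Proposition~\ref{prop:key} keeps the cost below half of the rank we start with.

\begin{proposition}\label{prop:finite}
If $X$ is uncountable, then $Q=Q(R)$ is directly finite.
\end{proposition}

\begin{proof}
Suppose $u,v\in Q$ satisfy $uv=1$ and $h=1-vu\neq0$. Then $h^2=h$, $hv=0$ and $uh=0$. For $i,j\ge0$ the product $hu^jv^ih$ equals $hv^{i-j}h=0$ if $i>j$, equals $hu^{j-i}h=0$ if $i<j$, and equals $h$ if $i=j$. Hence the right ideals $v^ihQ$ ($i\ge0$) are independent: multiplying a relation $\sum_iv^ihq_i=0$ on the left by $hu^j$ gives $hq_j=0$.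

By Lemma~\ref{lem:dense}(a) there is $0\neq x\in hQ\cap R$; put $\delta=\frac12\rho(x)>0$. For each $i$ the right ideal $J_i=\{r\in R:v^ixr\in R\}$ is essential in $R$ by Lemma~\ref{lem:dense}(c). By Proposition~\ref{prop:key} there is $g_i\in J_i$ with $\rho(g_i)>1-\delta$, and Lemma~\ref{lem:rank}(b) gives
\[
\rho(xg_i)\ge\rho(x)+\rho(g_i)-1>\delta .
\]
Put $z_i=v^ixg_i\in R$. Left multiplication by $v^i$ is injective, because $u^iv^i=1$, and it maps $xg_iR$ onto $z_iR$. So $\rho(z_i)=\rho(xg_i)>\delta$ by Lemma~\ref{lem:rank}(e). On the other hand $z_iR\subseteq v^ihQ$, so the $z_iR$ are independent, and Lemma~\ref{lem:rank}(d) gives $n\delta<\sum_{i<n}\rho(z_i)\le1$ for every $n\ge1$. This is false for large $n$.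
\end{proof}

\section{Countable groups}\label{sec:countable}

We now prove Theorem~\ref{thm:countable}. The model is Example~\ref{ex:small}: list the nonzero elements $x_1,x_2,\dots$ and pick a small nonzero multiple $y_i$ of each. Two things must be replaced. There is no rank function, so we fix independent right ideals $V_0,V_1,V_2,\dots$ of the quotient ring and let ``$y_i$ is small'' mean $y_iQ\lesssim V_i$. And $KH$ is uncountable if $K$ is, so we list the elements of $K_1H$ for a suitable countable subfield $K_1$ and then extend scalars.

\begin{lemma}\label{lem:small}
Let $S$ be dense in a prime regular ring $Q$, let $V$ be a nonzero right ideal of $Q$, and let $0\neq x\in S$. Then there is $r\in S$ with $xr\neq0$ and $xrQ\lesssim V$.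
\end{lemma}

\begin{proof}
Since $Q$ is prime, $Vx=VQx\neq0$; choose $a\in V$ with $ax\neq0$. Left multiplication $\lambda$ by $a$ maps $xQ$ onto $axQ\subseteq V$. The module $axQ$ is projective by (R), so $xQ=\ker\lambda\oplus P$ with $P\neq0$. Take $0\neq p\in P$ and write $p=xt$ with $t\in Q$. By density there is $s\in S$ with $ts\in S$ and $ps\neq0$. Put $r=ts$. Then $0\neq xr=ps\in P$, and $\lambda$ embeds $xrQ\subseteq P$ in $V$.
\end{proof}

\begin{lemma}\label{lem:scalars}
Let $K_1\subseteq K$ be fields, $H$ a group, and $J_1$ an essential right ideal of $K_1H$. Then $J_1\cdot KH$ is an essential right ideal of $KH$.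
\end{lemma}

\begin{proof}
Let $0\neq y\in KH$. Write $y=\sum_{i=1}^n\kappa_iy_i$ with $0\neq y_i\in K_1H$ and $\kappa_1,\dots,\kappa_n\in K$ linearly independent over $K_1$. We show by induction on $i$ that there is $r\in K_1H$ such that $y_1r,\dots,y_ir$ lie in $J_1$ and are not all zero. For $i=1$ this is the essentiality of $J_1$. Let $r$ be given for $i<n$. If $y_{i+1}r=0$, the same $r$ serves for $i+1$. Otherwise choose $r'\in K_1H$ with $0\neq y_{i+1}rr'\in J_1$; then $rr'$ serves, because $J_1$ is a right ideal. For $i=n$ we obtain $yr=\sum_i\kappa_i\,y_ir\in J_1\cdot KH$, and $yr\neq0$ because the $\kappa_i$ are independent over $K_1$.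
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Let $Q=Q(KH)$. It is regular and right self-injective by (Q3), and prime by Lemma~\ref{lem:dense}(d). If $Q$ is Artinian, it is simple Artinian. Assume that $Q$ is not Artinian; we show that it is directly infinite.

\emph{Independent right ideals.} Since $Q$ is not semisimple, some right ideal is not a direct summand, so by (R) it is not finitely generated. It therefore contains a strictly increasing chain $0\neq U_0\subsetneq U_1\subsetneq\cdots$ of finitely generated right ideals. Put $V_0=U_0$ and, using (R), write $U_i=U_{i-1}\oplus V_i$ for $i\ge1$. The $V_i$ are nonzero and independent. Let $C=\bigoplus_{i\ge1}V_i$, so that $C\cap V_0=0$.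

\emph{A countable subfield.} Let $k_0$ be the prime field of $K$. Given a countable subfield $k_j$, the ring $k_jH$ is countable because $H$ is. For each $0\neq x\in k_jH$ and each $i\ge1$, Lemma~\ref{lem:small} gives $r\in KH$ with $xr\neq0$ and $xrQ\lesssim V_i$; let $k_{j+1}$ be generated by $k_j$ and the coefficients of these countably many elements $r$. Then $K_1=\bigcup_jk_j$ is a countable subfield of $K$. Every $0\neq x\in K_1H$ lies in some $k_jH$, so for every $i\ge1$ there is $0\neq y\in xK_1H$ with $yQ\lesssim V_i$.

\emph{A small essential right ideal.} List $K_1H\setminus\{0\}=\{x_1,x_2,\dots\}$, with repetitions allowed, and choose $0\neq y_i\in x_iK_1H$ with $y_iQ\lesssim V_i$. The right ideal $\sum_iy_iK_1H$ meets every $x_iK_1H$, so it is essential in $K_1H$. By Lemma~\ref{lem:scalars}, $\sum_iy_iKH$ is essential in $KH$, and by Lemma~\ref{lem:dense}(b), $Y=\sum_iy_iQ$ is essential in $Q$.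

We claim that $Y\lesssim C$. The $y_iQ$ need not be independent, so we first make the sum direct. Let $Y_0=0$ and $Y_n=\sum_{i\le n}y_iQ$. By (R), $Y_n=Y_{n-1}\oplus D_n$ for some $D_n$, which is projective as a summand of $Y_n$. The composite $y_nQ\to Y_n/Y_{n-1}\cong D_n$ is onto, so it splits, and $D_n\lesssim y_nQ\lesssim V_n$. Since $Y=\bigoplus_{n\ge1}D_n$, these embeddings combine to an embedding $\psi\colon Y\to C$.

\emph{Folding.} Since $Q$ is right self-injective, $\psi$ is left multiplication by some $v\in Q$. The right annihilator of $v$ meets the essential right ideal $Y$ in $\ker\psi=0$, so it is $0$. Choose $u\in Q$ with $vuv=v$. Then $v(1-uv)=0$, hence $uv=1$. Suppose $vu=1$. Take $0\neq c\in V_0$ and put $q=uc$, so that $c=vq$ and $q\neq0$. Choose $q'\in Q$ with $0\neq qq'\in Y$. Then $cq'=\psi(qq')$ is a nonzero element of $V_0\cap C=0$, a contradiction. So $vu\neq1$, and $Q$ is directly infinite.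
\end{proof}

Lemma~\ref{lem:scalars} explains why a large field $K$ cannot take over the role of the uncountable set $X$ in Proposition~\ref{prop:key}: an essential right ideal stays essential when central scalars are added, so new scalars do not destroy a small essential right ideal.

\section{Completion of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:KG}, $KG$ is prime nonsingular and $Q=Q(KG)=Q(R)$ is simple and not Artinian. The group $G$ is uncountable if and only if $X$ is. Indeed $X\subseteq G$; and if $X$ is countable, then so is $N$, and so is $L$ because $l\mapsto l\xi$ is injective for any $\xi\in X$, hence so is $G$. If $X$ is uncountable, $Q$ is directly finite by Proposition~\ref{prop:finite}; being also non-Artinian, it is an $SP(\infty)$ ring. If $G$ is countable, $Q$ is directly infinite by Theorem~\ref{thm:countable}. A directly infinite ring is not a division ring, and $Q$ is simple, so $Q$ is in case (d).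
\end{proof}

Note that uncountably many orbits are not needed: the theorem also applies to $G=\mathbb Z\wr L$, where $X=L$, for any uncountable locally finite group $L$.

\begin{proof}[Proof of Corollary~\ref{cor:aleph}]
Let $L$ be a countably infinite locally finite group, for instance a direct sum of countably many groups of order $2$, and let $X$ consist of $\aleph_1$ copies of the regular $L$-set. Then $|X|=|N|=|G|=\aleph_1$, and Theorem~\ref{thm:main} shows that $KG$ is prime nonsingular and $Q(KG)$ is an $SP(\infty)$ ring. By Theorem~\ref{thm:countable} no countable group has this property.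
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lambek}
Lambek, \emph{Lectures on Rings and Modules}.

\bibitem{MQR}
\emph{Maximal Quotient Rings},
\texttt{https://ir.canterbury.ac.nz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10092/\allowbreak 8889/\allowbreak hannah\_thesis.pdf?\allowbreak isAllowed=y\&sequence=1}

\bibitem{Stenstrom}
Stenstr\"om, \emph{Rings of Quotients}.

\end{thebibliography}
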